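# Sign regular matrices between two checkerboard endpoints

## Signs of minors trapped between two endpoints

Take two real $n\times n$ matrices $A$ and $B$ such that, for each $k$, all nonzero $k\times k$ minors of both matrices have the same sign $\epsilon_k$. Now take a matrix $Z$ "between" $A$ and $B$. The answer that one would first guess is that the signs are trapped: the minors of $Z$ should have the same signs too. We first make this precise, then test it.

Throughout, $M[\alpha|\beta]$ is the submatrix of $M$ with rows $\alpha$ and columns $\beta$, and a minor of order $k$ is $\det M[\alpha|\beta]$ with $|\alpha|=|\beta|=k$.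

**Definition (sign regular).** A signature is a sequence $\epsilon=(\epsilon_1,\dots,\epsilon_n)$ with $\epsilon_k\in\{-1,1\}$. A matrix $A\in\mathbb R^{n,n}$ is sign regular (SR) with signature $\epsilon$ if $\epsilon_k\det A[\alpha|\beta]\ge0$ for all $k$ and all $\alpha,\beta\subseteq\{1,\dots,n\}$ with $|\alpha|=|\beta|=k$. It is NsSR if moreover it is nonsingular. NsSR with all $\epsilon_k=1$ is called nonsingular totally nonnegative (NsTN).

For example,
$$C=\begin{pmatrix}1&1&0\\1&1&1\\0&1&1\end{pmatrix}\tag{1}$$
has nonnegative entries, its nine $2\times2$ minors are $0,1,1$ (rows $1,2$), $1,1,1$ (rows $1,3$), $1,1,0$ (rows $2,3$), and $\det C=-1$. So $C$ is NsSR with signature $(1,1,-1)$. A nonsingular matrix has a nonzero minor of every order, because any $k$ of its rows are independent; so its signature is unique. We use this fact several times.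

**Definition (checkerboard order).** $A\le^*B$ means $(-1)^{i+j}a_{ij}\le(-1)^{i+j}b_{ij}$ for all $i,j$. For $A\le^*B$ put $[A,B]=\{Z:A\le^*Z\le^*B\}$. A set $\mathcal C$ of matrices has the interval property if $A,B\in\mathcal C$ and $A\le^*B$ imply $[A,B]\subseteq\mathcal C$. The same definitions are used for rectangular matrices.

For $n=2$, $Z\in[A,B]$ means $a_{11}\le z_{11}\le b_{11}$ and $a_{22}\le z_{22}\le b_{22}$, but $b_{12}\le z_{12}\le a_{12}$ and $b_{21}\le z_{21}\le a_{21}$. The alternation matters. With the plain entrywise order, $\begin{pmatrix}1&1\\1&1\end{pmatrix}$ lies between the identity and $\begin{pmatrix}2&1\\1&1\end{pmatrix}$, which are both NsTN, and it is singular.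

Now test the guess, at first without nonsingularity. For $n=1$ a number between two numbers of weak sign $\epsilon_1$ has weak sign $\epsilon_1$. For $n=2$ we may take $\epsilon_1=1$; otherwise pass to $-B\le^*-Z\le^*-A$, which has signature $(1,\epsilon_2)$. Then all entries are nonnegative, and
$$\epsilon_2=1:\ \det Z=z_{11}z_{22}-z_{12}z_{21}\ge a_{11}a_{22}-a_{12}a_{21}=\det A\ge0,$$
$$\epsilon_2=-1:\ \det Z\le b_{11}b_{22}-b_{12}b_{21}=\det B\le0 .$$
So the guess holds for $n=2$, and if $A$ and $B$ are nonsingular, so is $Z$.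

The next size breaks it. Let
$$A=\begin{pmatrix}2&1\\0&0\\1&1\end{pmatrix}\ \le^*\ Z=\begin{pmatrix}2&1\\0&0\\3&1\end{pmatrix}\ \le^*\ B=\begin{pmatrix}4&1\\0&0\\3&1\end{pmatrix}.\tag{2}$$
Only the $(3,1)$ entry changes in the first step and only the $(1,1)$ entry in the second; both positions have even index sum and both entries increase, so the order is right. All entries are nonnegative, and the only $2\times2$ minors that can be nonzero are those in rows $1,3$. They are $2-1=1$ for $A$, $2-3=-1$ for $Z$, and $4-3=1$ for $B$. So $A$ and $B$ are totally nonnegative of full rank $2$, and $Z$ is not totally nonnegative. Bordering with zero rows below and zero columns on the right gives, for every $n\ge3$, singular totally nonnegative $n\times n$ endpoints whose interval contains a matrix that is not totally nonnegative. So the guess is false for SR square matrices, and false for rectangular SR matrices of full rank.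

What about square and nonsingular? The survey "A Survey of Classes of Matrices Possessing the Interval Property and Related Properties" (Reliable Computing journal, volume 22) states this as Conjecture 3.1. Among the results it records is that the NsTN matrices have the interval property, and likewise the NsSR matrices with each of six further signatures, one of which is $\epsilon_i=(-1)^i$. We prove the conjecture in full.

**Theorem 1.** Let $n\ge1$, let $\epsilon$ be any signature, and let $A\le^*B$ in $\mathbb R^{n,n}$ both be NsSR with signature $\epsilon$. Then every $Z\in[A,B]$ is NsSR with signature $\epsilon$.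

We quote only the interval property for NsTN matrices and for $\epsilon_i=(-1)^i$. (The second follows from the first: if $\epsilon_i=(-1)^i$, then $-B\le^*-A$ are NsTN.)

**Conventions.** $[p,q]=\{p,\dots,q\}$. The empty minor is $1$ and $\epsilon_0:=1$. We write $\alpha\cup p$ and $\alpha\setminus p$ for $\alpha\cup\{p\}$ and $\alpha\setminus\{p\}$, $\alpha^c$ for the complement in $[1,n]$, $\sum\alpha$ for the sum of the elements, and $S=\mathrm{diag}((-1)^i)$, so that $(SAS)_{ij}=(-1)^{i+j}a_{ij}$. A real $x$ has weak sign $\eta\in\{-1,1\}$ if $\eta x\ge0$. A minor of order $k$ is good if it has weak sign $\epsilon_k$. So SR means that all minors are good, and a minor that is not good is nonzero. "Rows $\rho$ on $\beta$" means the rows of $Z[\rho|\beta]$; similarly for columns.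

## Minors that move monotonically, and how to reach the others

The first thing to try is to follow a minor along a segment in $[A,B]$ and differentiate. The position of the rows and columns matters only through parities.

**Definition (alternating set).** A set $\alpha_1<\dots<\alpha_k$ is alternating if all differences $\alpha_{i+1}-\alpha_i$ are odd. Intervals are alternating; so is $\{1,2,5\}$; $\{1,3\}$ is not.

**Lemma 2 (monotonicity).** Let $k\ge2$ and let $A\le^*B$ be $m\times n$ matrices such that all minors of order $k-1$ of all members of $[A,B]$ are good. If $\alpha,\beta$ are alternating with $|\alpha|=|\beta|=k$, then $Z\mapsto\epsilon_k\det Z[\alpha|\beta]$ is monotone on $[A,B]$ with respect to $\le^*$: increasing if $(-1)^{\alpha_1+\beta_1}\epsilon_k\epsilon_{k-1}=1$, decreasing otherwise. In particular $\epsilon_k\det Z[\alpha|\beta]\ge\min\{\epsilon_k\det A[\alpha|\beta],\epsilon_k\det B[\alpha|\beta]\}$.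

*Proof.* If $Z\le^*Z'$ lie in $[A,B]$, so does the segment between them. Let $D=Z'-Z$, so $(-1)^{i+j}d_{ij}\ge0$. At a point $Y$ of the segment the derivative of $\epsilon_k\det[\alpha|\beta]$ in direction $D$ is
$$\sum_{p,q}(-1)^{p+q}d_{\alpha_p\beta_q}\,\epsilon_k\det Y[\alpha\setminus\alpha_p\,|\,\beta\setminus\beta_q].$$
Since $\alpha_p\equiv\alpha_1+p-1$ and $\beta_q\equiv\beta_1+q-1$ modulo $2$, we have $(-1)^{p+q}d_{\alpha_p\beta_q}=(-1)^{\alpha_1+\beta_1}|d_{\alpha_p\beta_q}|$. The minors of order $k-1$ have weak sign $\epsilon_{k-1}$, so the derivative has weak sign $(-1)^{\alpha_1+\beta_1}\epsilon_k\epsilon_{k-1}$ throughout. $\blacksquare$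

This stops exactly at non-alternating index sets. For rows $\{1,3\}$ and columns $\{1,2\}$ the minor is $z_{11}z_{32}-z_{12}z_{31}$; with nonnegative entries it goes up when $z_{11}$ rises and down when $z_{31}$ rises, and both are upward moves for $\le^*$. In (2) it takes the values $1,-1,1$. Other minors must be obtained from the alternating ones algebraically.

**Lemma 3 (three-term identity).** Let $k\ge2$, $|R|=k+1$, $|\beta|=k$, $t\in\beta$, and put $d_x=\det M[R\setminus x|\beta]$, $m_{xy}=\det M[R\setminus\{x,y\}|\beta\setminus t]$. For $a<b<c$ in $R$,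
$$d_b\,m_{ac}=d_a\,m_{bc}+d_c\,m_{ab}.\tag{3}$$
The same holds with rows and columns interchanged.

*Proof.* Let $C=R\setminus\{a,b,c\}$, let $n_x$ be the number of $y\in C$ with $y<x$, and for $x,y\in\mathbb R^\beta$ put $[x,y]=\det(x,y,\text{rows }C)$; we write $a$ also for row $a$ on $\beta$. Moving rows to the front gives $d_b=(-1)^{n_a+n_c}[a,c]$, $d_a=(-1)^{n_b+n_c}[b,c]$, $d_c=(-1)^{n_a+n_b}[a,b]$. Expanding along $e_t$ gives $m_{ac}=\kappa(-1)^{n_b}[e_t,b]$, $m_{bc}=\kappa(-1)^{n_a}[e_t,a]$, $m_{ab}=\kappa(-1)^{n_c}[e_t,c]$, where $\kappa=\pm1$ depends only on the position of $t$ in $\beta$. So all three products carry the same sign $\kappa(-1)^{n_a+n_b+n_c}$, and the claim is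
$$[a,c][e_t,b]=[b,c][e_t,a]+[a,b][e_t,c].$$
If the rows $C$ are dependent, all brackets vanish. Otherwise $[\cdot,\cdot]$ is an alternating bilinear form on the $2$-dimensional quotient $U=\mathbb R^\beta/\operatorname{span}(\text{rows }C)$. The expression $[b,c]a-[a,c]b+[a,b]c$ is trilinear in $a,b,c\in U$ and vanishes when two of them are equal; since $\dim U=2$, it is zero. Apply $[e_t,\cdot]$. $\blacksquare$

If $d_a,d_c$ and the $m$'s are good and $m_{ac}\ne0$, then (3) gives that $d_b$ is good: the right side has weak sign $\epsilon_k\epsilon_{k-1}$ and $m_{ac}$ has sign $\epsilon_{k-1}$. We shall call this *reading (3)*. In (2), with $R=\{1,2,3\}$ and $b=2$, the divisor $m_{13}$ is an entry of the zero row $2$, and (3) reads $0=0$. Vanishing divisors are the whole difficulty.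

## Strict sign regularity and Gaussian smoothing

If no divisor can vanish, we are done quickly. Call an $m\times n$ matrix SSR($\epsilon$) if every minor of order $k\le\min(m,n)$ is nonzero with sign $\epsilon_k$.

**Theorem 4 (strict version).** (a) For all $m,n,\epsilon$, the $m\times n$ SSR($\epsilon$) matrices have the interval property. (b) Let $A\le^*B$ be $n\times n$ NsSR with signature $\epsilon$ and $(-1)^{i+j}a_{ij}<(-1)^{i+j}b_{ij}$ for all $i,j$. Then every $Z$ with $(-1)^{i+j}a_{ij}<(-1)^{i+j}z_{ij}<(-1)^{i+j}b_{ij}$ for all $i,j$ is SSR($\epsilon$).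

*Proof of (a).* We show by induction on $k$ that all $k$-minors of all $Z\in[A,B]$ are nonzero of sign $\epsilon_k$. For $k=1$, $z_{ij}$ lies between two nonzero numbers of the same sign. Let $k\ge2$. By Lemma 2 the claim holds for minors with both index sets intervals. Now let $\beta$ be an interval and use induction on $\max\alpha-\min\alpha$. If $\alpha$ is not an interval, choose $p\notin\alpha$ with $\min\alpha<p<\max\alpha$ and use (3) with $R=\alpha\cup p$, $a=\min\alpha$, $b=p$, $c=\max\alpha$. The sets $R\setminus a$ and $R\setminus c$ have smaller spread, so $d_a,d_c$ have strict sign $\epsilon_k$; the $m$'s have strict sign $\epsilon_{k-1}$. Hence $d_p=\det Z[\alpha|\beta]$ has strict sign $\epsilon_k$. Finally fix any $\alpha$ and repeat with columns, by induction on $\max\beta-\min\beta$.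

*Proof of (b).* Let $G_t=(e^{-(i-j)^2/t})_{ij}$, $t>0$. Since $e^{-(i-j)^2/t}=e^{-i^2/t}(e^{2i/t})^{j}e^{-j^2/t}$, every minor of $G_t$ is a positive multiple of a generalized Vandermonde determinant with increasing positive nodes $e^{2i/t}$ and increasing exponents $j$, so it is positive. Also $G_t\to I$ as $t\to0^+$. By Cauchy–Binet,
$$\det(G_tAG_t)[\alpha|\beta]=\sum_{\gamma,\delta}\det G_t[\alpha|\gamma]\,\det A[\gamma|\delta]\,\det G_t[\delta|\beta],$$
a sum of terms of weak sign $\epsilon_k$, at least one nonzero because $A$ is nonsingular and so has a nonzero $k$-minor. Hence $G_tAG_t$ is SSR($\epsilon$), and so is $G_tBG_t$. The inequalities between $A$, $Z$, $B$ are strict, so $G_tAG_t\le^*Z\le^*G_tBG_t$ for small $t$. Apply (a). $\blacksquare$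

If all entries of the endpoints are strictly separated, any $Z\in[A,B]$ is the limit, as $s\to0^+$, of the matrices $(1-s)Z+\frac s2(A+B)$, which are strictly inside; so $Z$ is SR by (b). Thus the real content of Theorem 1 lies in endpoints that share some entries. There smoothing stops. If $B-A=e_1e_1^T$ and $n\ge2$, the $(1,2)$ entry of $G_t(B-A)G_t$ is $e^{-1/t}>0$, while $G_tAG_t\le^*G_tBG_t$ would need it to be $\le0$. Example (2) is of this kind: its endpoints share four entries. Any proof must use nonsingularity to control vanishing divisors.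

## Jacobi, bordering, Kuttler, and a sign clash

We collect four tools.

**Lemma 5 (Jacobi).** If $M$ is nonsingular of size $n$ and $W=SM^{-1}S$, then $\det W[\mu|\nu]=\det M[\nu^c|\mu^c]/\det M$.

This is Jacobi's classical formula $\det M^{-1}[\mu|\nu]=(-1)^{\sum\mu+\sum\nu}\det M[\nu^c|\mu^c]/\det M$; conjugation by $S$ removes the sign.

**Lemma 6 (bordering).** If $\det M[\rho|\sigma]\neq0$ and $l\notin\sigma$, then column $l$ is a linear combination of the columns $\sigma$ on the rows $\rho\cup\rho'$ if and only if $\det M[\rho\cup r|\sigma\cup l]=0$ for all $r\in\rho'\setminus\rho$. The same holds with rows and columns interchanged.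

*Proof.* Exactly one combination of the columns $\sigma$ agrees with column $l$ on $\rho$. Subtract it from column $l$. What is left is $0$ on $\rho$ and some $f(r)$ in row $r$, and $\det M[\rho\cup r|\sigma\cup l]=\pm f(r)\det M[\rho|\sigma]$. $\blacksquare$

**Lemma 7 (Kuttler).** If $A\le C\le B$ entrywise and $A^{-1},B^{-1}\ge0$, then $C$ is nonsingular and $C^{-1}\ge0$.

*Proof.* Let $N=B^{-1}(B-A)\ge0$. Then $I-N=B^{-1}A$ is invertible and $(I-N)^{-1}=A^{-1}B=I+A^{-1}(B-A)\ge0$. Take a Perron vector $0\ne x\ge0$, $Nx=\rho(N)x$. Then $\rho(N)\ne1$ and $(I-N)^{-1}x=x/(1-\rho(N))\ge0$, so $\rho(N)<1$. Now $0\le M:=B^{-1}(B-C)\le N$, hence $\rho(M)\le\rho(N)<1$. So $C=B(I-M)$ is nonsingular and $C^{-1}=\bigl(\sum_jM^j\bigr)B^{-1}\ge0$. $\blacksquare$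

**Lemma 8 (sign clash).** Let $X=\theta Y$ and $X'=-\theta Y'$, where $X,X'$ have weak sign $\eta$ and $Y,Y'$ have weak sign $\eta'$. If $\theta\neq0$ and $Y\ne0$, then $Y'=0$.

*Proof.* $X=\theta Y\neq0$, so $\theta$ has sign $\eta\eta'$. Then $0\le\eta X'=-(\eta\theta)Y'=-|\theta|\,\eta'Y'\le0$, so $Y'=0$. $\blacksquare$

## Orders $1$, $n-1$ and $n$

From here on $A\le^*B$ are NsSR with signature $\epsilon$.

**Lemma 9.** For $n\ge2$ every $Z\in[A,B]$ is nonsingular with $\operatorname{sgn}\det Z=\epsilon_n$, and all its minors of order $1$ and $n-1$ are good.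

*Proof.* Order $1$ is clear, since $z_{ij}$ lies between $a_{ij}$ and $b_{ij}$. We have $SAS\le SZS\le SBS$ entrywise. By Lemma 5 the entries of $(SAS)^{-1}=SA^{-1}S$ and of $(SBS)^{-1}$ have weak sign $\sigma=\epsilon_{n-1}\epsilon_n$. Apply Lemma 7 to $SAS\le SZS\le SBS$ if $\sigma=1$, and to $-SBS\le-SZS\le-SAS$ if $\sigma=-1$. So $Z$ is nonsingular and $SZ^{-1}S$ has entries of weak sign $\sigma$. Since $[A,B]$ is connected and consists of nonsingular matrices, $\operatorname{sgn}\det Z=\epsilon_n$. By Lemma 5 a minor of order $n-1$ of $Z$ is $\det Z$ times an entry of $SZ^{-1}S$, so it has weak sign $\sigma\epsilon_n=\epsilon_{n-1}$. $\blacksquare$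

So Theorem 1 holds for $n\le3$. The first size with an order left over is $n=4$, with $k=2$.

## Corner submatrices and reversal of the rows

We argue by induction on $n$. To use it inside $Z$ we need smaller square submatrices that are nonsingular at both endpoints. For a matrix $X$ of size $n$ put
$$X_1=X[1,n-1\,|\,1,n-1],\qquad X_2=X[2,n\,|\,2,n],\qquad X_0=X[2,n-1\,|\,2,n-1],$$
where $X[p,q\,|\,p,q]$ means rows and columns $[p,q]$. In the example (1), $C_1=\begin{pmatrix}1&1\\1&1\end{pmatrix}$ is singular; there $\epsilon_1\epsilon_3=-1$. The next lemma says that this sign is to blame.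

**Lemma 10.** Let $n\ge3$, let $A$ be NsSR with signature $\epsilon$, and $\epsilon_{n-2}\epsilon_n=1$. Then $A_1,A_2,A_0$ are nonsingular.

*Proof.* Let $V=\epsilon_{n-1}\epsilon_n\,SA^{-1}S$, a nonsingular matrix. By Lemma 5, $V\ge0$, and the $2\times2$ minors of $V$ have weak sign $\epsilon_{n-2}\epsilon_n=1$. If $V_{nn}=0$, choose $q,c<n$ with $V_{qn},V_{nc}>0$; then $V_{qc}V_{nn}-V_{qn}V_{nc}<0$ is a negative minor, a contradiction. Likewise, if $V_{11}=0$, choose $q,c>1$ with $V_{q1},V_{1c}>0$; then $V_{11}V_{qc}-V_{1c}V_{q1}<0$. So $V_{11},V_{nn}>0$. Suppose $V_{11}V_{nn}=V_{1n}V_{n1}$. Then $V_{1n},V_{n1}>0$; put $\lambda=V_{11}/V_{n1}=V_{1n}/V_{nn}$. For $1<c<n$ the minors in rows $1,n$ and columns $1,c$, respectively $c,n$, give $\lambda V_{nc}\ge V_{1c}$ and $V_{1c}\ge\lambda V_{nc}$. So row $1$ is $\lambda$ times row $n$, a contradiction. Hence $\det V[\{1,n\}|\{1,n\}]>0$. By Lemma 5, $V_{nn}\ne0$, $V_{11}\neq0$ and $\det V[\{1,n\}|\{1,n\}]\ne0$ say that $\det A_1,\det A_2,\det A_0\neq0$. $\blacksquare$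

**Symmetries.** Let $X^\#=(x_{n+1-j,\,n+1-i})_{ij}$. Then $\det X^\#[\alpha|\beta]=\det X[n+1-\beta\,|\,n+1-\alpha]$, where $n+1-\alpha=\{n+1-i:i\in\alpha\}$, because reversing both the rows and the columns of a submatrix does not change its determinant. The maps $X\mapsto X^T$ and $X\mapsto X^\#$ keep the parity of $i+j$, so they preserve $\le^*$, and they preserve NsSR with signature $\epsilon$. If $T$ is the reversal permutation matrix, $X\mapsto TX$ sends row $i$ to row $n+1-i$, so it preserves $\le^*$ for odd $n$ and reverses it for even $n$; in both cases it maps intervals onto intervals. It changes $\epsilon_k$ to $(-1)^{k(k-1)/2}\epsilon_k$. Since $\frac{n(n-1)}2+\frac{(n-2)(n-3)}2=n^2-3n+3$ is odd, it changes $\epsilon_{n-2}\epsilon_n$ to $-\epsilon_{n-2}\epsilon_n$.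

**Setup.** Let $n\ge4$ and assume Theorem 1 for all smaller sizes and all signatures. Applying $X\mapsto TX$ if necessary, we may assume
$$\epsilon_{n-2}\epsilon_n=1.\tag{4}$$
If $\epsilon_i=\epsilon_1^i$ for all $i$, we are in the NsTN case or the case $\epsilon_i=(-1)^i$, both quoted. So assume
$$\text{it is not true that }\epsilon_i=\epsilon_1^{\,i}\text{ for all }i.\tag{5}$$
Let $Z\in[A,B]$. By Lemma 10, $A_1,B_1$ are NsSR with the truncated signature, and so are $A_2,B_2$ and $A_0,B_0$. The induction hypothesis gives that $Z_1,Z_2,Z_0$ are NsSR (the index shift by one in both rows and columns does not change $(-1)^{i+j}$).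

We now show by induction on $k$ that all minors of order $k$ of all members of $[A,B]$ are good. Orders $1,n-1,n$ are done. Let $2\le k\le n-2$ and suppose all orders below $k$ are done. For every $Z\in[A,B]$:

* (F1) all minors of $Z$ of order $<k$ are good;
* (F2) all minors of $Z_1$ and $Z_2$, of any order, are good, and $Z,Z_1,Z_2,Z_0$ are nonsingular;
* (F3) $\det Z[\alpha|\beta]$ of order $k$ is good if $\alpha,\beta$ are alternating (Lemma 2).

All of this also holds for $Z^T\in[A^T,B^T]$ and for $Z^\#\in[A^\#,B^\#]$; the map $\#$ interchanges the roles of $Z_1$ and $Z_2$. Fix $Z$.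

By (F2) the minors in question are those not contained in $Z_1$ or $Z_2$. The plan is to treat first those with rows in $[1,n-1]$ and columns in $[2,n]$, then their transposes, then those whose row or column set contains both $1$ and $n$. Each time (3) is read with good right sides; when all divisors vanish, rows become dependent, and this is played against the nonsingularity of $Z_1$ and $Z_2$.

## The minor in rows $1,2$ and columns $2,4$ of a $4\times4$ matrix

Here is the hardest point in its smallest case: $n=4$, $k=2$, $D=\det Z[\{1,2\}|\{2,4\}]$. Suppose $D$ is not good.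

By (3) for columns $2<3<4$ and for $t=1,2$,
$$D\,z_{t3}=\det Z[\{1,2\}|\{3,4\}]\,z_{t2}+\det Z[\{1,2\}|\{2,3\}]\,z_{t4}.$$
The first determinant on the right is good by (F3), the second lies in $Z_1$. So $z_{t3}\ne0$ would make $D$ good; hence $z_{13}=z_{23}=0$. As $Z_1$ is nonsingular, $z_{33}\ne0$ and $z_{2l}\neq0$ for some $l\in\{1,2\}$. Compare the minors
$$\det Z[\{2,3\}|\{l,3\}]=z_{33}z_{2l},\qquad\det Z[\{2,3\}|\{3,4\}]=-z_{33}z_{24}$$
from $Z_1$ and $Z_2$: by Lemma 8, $z_{24}=0$. So $D=-z_{14}z_{22}$, and $\det Z[\{1,2\}|\{1,4\}]=-z_{14}z_{21}$ is good by (F3), since $\{1,4\}$ is alternating. If $z_{21}\neq0$, it has the sign of $z_{22}$ and $D$ would be good; so $z_{21}=0$. Next compare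
$$\det Z[\{2,3\}|\{2,3\}]=z_{22}z_{33}\ne0,\qquad\det Z[\{2,3\}|\{1,2\}]=-z_{22}z_{31},$$
both from $Z_1$: Lemma 8 gives $z_{31}=0$. So the first column of $Z_1$ is $(z_{11},0,0)^T$ with $z_{11}\neq0$. Multiplying a nonzero $j$-minor of $Z_0$ by $z_{11}$ gives a $(j+1)$-minor of $Z_1$, so $\epsilon_2=\epsilon_1\epsilon_1$ and $\epsilon_3=\epsilon_1\epsilon_2$; with $\epsilon_4=\epsilon_2$ from (4) this contradicts (5).

The general proof has the same moves: (3) forces dependencies, Lemma 8 kills entries by comparing a minor of $Z_1$ with one of $Z_2$, a neighboring alternating minor is brought in, and at the very end the quoted signatures appear.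

## Exchanging rows when row $1$ is present

The purpose of the next lemma is to say what a non-good minor would force, and to push the failure down to the rows $[1,s+1]$.

**Lemma 11.** Let $\alpha\subset[1,n-1]$, $\beta\subset[2,n]$, $|\alpha|=|\beta|=k$, $1\in\alpha\ne[1,k]$, $\det Z[\alpha|\beta]\ne0$. Suppose that $\det Z[\alpha'|\beta]$ is good whenever $\alpha'\subset[1,n-1]$, $|\alpha'|=k$, $1\in\alpha'$ and $\sum\alpha'<\sum\alpha$. Let $s$ be maximal with $[1,s]\subset\alpha$, so $1\le s\le k-1$. If $\det Z[\alpha|\beta]$ is not good, then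

(i) for each $p\in[2,\max\alpha]\setminus\alpha$, row $p$ is a linear combination of the rows $\alpha\cap[2,p-1]$ on $\beta$;

(ii) some minor $\det Z[[1,s+1]|\mu]$ with $\mu\subset[2,n]$, $|\mu|=s+1$, is not good.

*Proof.*

**Step (i): vanishing divisors give dependent rows.** Let $c\in\alpha$, $c>p$; such $c$ exists because $p<\max\alpha$. By (3) with $R=\alpha\cup p$ and $1<p<c$,
$$\det Z[\alpha|\beta]\,m_{1c}=\det Z[(\alpha\cup p)\setminus1|\beta]\,m_{pc}+\det Z[(\alpha\cup p)\setminus c|\beta]\,m_{1p}.$$
The first determinant on the right is a minor of $Z_2$, hence good. The second has row set in $[1,n-1]$, containing $1$, with smaller sum, hence is good by assumption. The $m$'s have order $k-1$ and are good by (F1). If $m_{1c}\ne0$ for some $t\in\beta$, then $\det Z[\alpha|\beta]$ is good, a contradiction. So $m_{1c}=\det Z[(\alpha\cup p)\setminus\{1,c\}|\beta\setminus t]=0$ for all $t\in\beta$: the $k-1$ rows $(\alpha\cup p)\setminus\{1,c\}$ are dependent on $\beta$. The rows $\alpha\setminus1$ are independent on $\beta$, so row $p$ lies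 in the span of the rows $\alpha\setminus\{1,c\}$. The expression of row $p$ through the independent rows $\alpha\setminus1$ is unique, so its coefficient at each $c\in\alpha$ with $c>p$ is zero. This is (i).

**Step (ii): comparing rows $[2,s+1]\cup r$ with rows $[1,s+1]$.** Suppose all the minors in (ii) are good; we derive $\det Z[\alpha|\beta]=0$. Since $\alpha\ne[1,k]$, we have $s+1\in[2,\max\alpha]\setminus\alpha$, and (i) with $p=s+1$ gives a vector $u$ on $I=[2,s+1]$ with $u_{s+1}=1$ and $u^TZ[I|\beta]=0$. Put $f(c)=u^TZ[I|c]$. The rows $I$ of the nonsingular matrix $Z_2$ are independent, so $f(c)\neq0$ for some $c\in[2,n]$; and $c\notin\beta$. The rows $[2,s]\subset\alpha\setminus1$ are independent on $\beta$; choose $J\subset\beta$, $|J|=s-1$, with $\det Z[[2,s]|J]\ne0$. Let $b\in\beta\setminus J$ and let $\pi$ be the position of $c$ in $J\cup\{b,c\}$. Replace row $s+1$ by the $u$-combination of the rows $I$. This changes no determinant below, and the new row is $0$ on $J\cup b$ and $f(c)$ in column $c$. It stands in position $s$ among the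 rows $I\cup r$ and in position $s+1$ among $[1,s+1]$. So, for $r\in[s+2,n]$,
$$\det Z[I\cup r\,|\,J\cup\{b,c\}]=(-1)^{s+\pi}f(c)\,\det Z[[2,s]\cup r\,|\,J\cup b],$$
$$\det Z[[1,s+1]\,|\,J\cup\{b,c\}]=-(-1)^{s+\pi}f(c)\,\det Z[[1,s]\,|\,J\cup b].$$
The columns $J\cup b$ of $Z_2$ are independent, and $\det Z[[2,s+1]|J\cup b]=0$ because $u$ kills it. So by Lemma 6 (with $\rho=[2,s]$, $\sigma=J$, $l=b$) some $r\in[s+2,n]$ has $\det Z[[2,s]\cup r|J\cup b]\ne0$. Use this $r$. Both determinants in the first line are minors of $Z_2$, hence good. In the second line the left side is good by assumption and the right determinant, of order $s\le k-1$, is good by (F1). Lemma 8 gives $\det Z[[1,s]|J\cup b]=0$. This holds for all $b\in\beta\setminus J$, so by Lemma 6 for rows, row $1$ lies in the span of the rows $[2,s]$ on $\beta$. As $[1,s]\subset\alpha$, $\det Z[\alpha|\beta]=0$, a contradiction. $\blacksquare$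

(For $s=1$, the rows $[2,s]$ and $J$ are empty and the argument says that row $1$ vanishes on $\beta$.)

## Minors in the rows $1,\dots,k$

Lemma 11 reduces rows $\alpha\subset[1,n-1]$ to $[1,k]$. We now settle that case.

**Lemma 12.** Let $K=[1,k]$. Then $\det Z[K|\beta]$ is good for all $\beta\subset[2,n]$ with $|\beta|=k$.

*Proof.*

**Step 1: only one family of column sets can fail.** If $n\notin\beta$, we have a minor of $Z_1$. If $n\in\beta$, then
$$\det Z[K|\beta]=\det Z^\#[\alpha\,|\,[n-k+1,n]],\qquad\alpha=n+1-\beta,\quad1\in\alpha\subset[1,n-1].$$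
We use induction on $\sum\alpha$. For $\alpha=[1,k]$ the minor is good by (F3) for $Z^\#$. Otherwise suppose it is not good, and apply Lemma 11 to $Z^\#$ with column set $[n-k+1,n]\subset[2,n]$; its hypothesis on smaller sums is the induction hypothesis. By (ii) and (F1), $s+1\ge k$, so $s=k-1$ and $\alpha=[1,k-1]\cup m$ with $k+1\le m\le n-1$. Put $q=n+1-m$ and $\gamma=[n-k+2,n-1]$ (so $|\gamma|=k-2$). Rows of $Z^\#$ on the columns $[n-k+1,n]$ are columns of $Z$ on the rows $K$, and (i), for the rows $[k,m-1]$ of $Z^\#$ and the spanning rows $[2,k-1]$, becomes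
$$\beta=\{q\}\cup\gamma\cup\{n\},\quad2\le q\le n-k;\qquad\text{every column }p\in[q+1,n-k+1]\text{ is in the span of }\gamma\text{ on }K.\tag{6}$$
For $l\le n-k+1$ put $D(l)=\det Z[K|\{l\}\cup\gamma\cup\{n\}]$. So $D(q)\neq0$ is not good. Since $\gamma\cup n=[n-k+2,n]$, the set $\{l\}\cup\gamma\cup\{n\}$ is alternating exactly when $l\equiv n-k+1\pmod2$. By (F3),
$$q\equiv n-k\pmod2.\tag{7}$$
Put $K'=[2,k]$, $p_0=n-k+1\ge3$, $P=\{p_0\}\cup\gamma=[n-k+1,n-1]$. Note $[1,n-1]\setminus\gamma=[1,p_0]$. Since $D(q)\ne0$, $\operatorname{rank}Z[K|\gamma]=k-2$, so $\operatorname{rank}Z[K'|\gamma]$ is $k-3$ or $k-2$.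

**Step 2: the rank of $Z[K'|\gamma]$ is $k-2$.** This makes the columns $\gamma$ independent already without row $1$. Suppose the rank is $k-3$ (so $k\ge3$). Choose $J'\subset K'$, $\Theta\subset\gamma$ with $|J'|=|\Theta|=k-3$ and $\det Z[J'|\Theta]\ne0$. Let $\gamma=\Theta\cup t_0$ and let $\omega$ be the position of $t_0$ in $\gamma$. The columns $\Theta$ span the columns $\gamma$ on $K'$, so there is $v$ with $Z[K'|\gamma]v=0$ and $v_{t_0}=1$. Then $g:=Z[1|\gamma]v\ne0$, since the columns $\gamma$ are independent on $K$. For $x\in K'\setminus J'$ and $l\in[1,p_0]$ replace column $t_0$ by the $v$-combination, which is $g$ in row $1$ and $0$ in the rows $J'\cup x$. Column $t_0$ is in position $\omega+1$ in $\gamma\cup l$ and in position $\omega$ in $\gamma\cup n$. So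
$$\det Z[\{1\}\cup J'\cup x\,|\,\gamma\cup l]=(-1)^\omega g\,\det Z[J'\cup x\,|\,\Theta\cup l],$$
$$\det Z[\{1\}\cup J'\cup x\,|\,\gamma\cup n]=-(-1)^\omega g\,\det Z[J'\cup x\,|\,\Theta\cup n].$$
The rows $J'\cup x$ of $Z_1$ are independent, so by Lemma 6 for rows some $l\in[1,n-1]\setminus\Theta$ has $\det Z[J'\cup x|\Theta\cup l]\ne0$. It is not $t_0$, because $\operatorname{rank}Z[K'|\gamma]=k-3$; so $l\in[1,p_0]$. All four determinants have order $k-1$ or $k-2$ and are good by (F1). By Lemma 8, $\det Z[J'\cup x|\Theta\cup n]=0$. This holds for both elements $x$ of $K'\setminus J'$, so by Lemma 6 column $n$ is in the span of $\Theta$ on $K'$. Thus $\operatorname{rank}Z[K'|\gamma\cup n]=k-3$ and $\operatorname{rank}Z[K|\gamma\cup n]\le k-2$. But then the $k-1$ columns $\gamma\cup n$ are dependent on $K$ and $D(q)=0$, a contradiction. So $\operatorname{rank}Z[K'|\gamma]=k-2$.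

**Step 3: $\det Z[K'|\gamma\cup n]=0$.** This will make column $n$ almost dependent on $\gamma$. By (6) with $p=p_0$ there is $v$ on $P$ with $v_{p_0}=1$ and $Z[K|P]v=0$. Put $g(r)=Z[r|P]v$. The columns $P$ of $Z_1$ are independent, so $g(r)\ne0$ for some $r\in[k+1,n-1]$. Replace column $p_0$ by the $v$-combination, which is $0$ on $K'$ and $g(r)$ in row $r$, the $k$-th of the rows $K'\cup r$. Column $p_0$ is in position $2$ in $P\cup l$ when $l<p_0$, and in position $1$ in $P\cup n$. So, for $l<p_0$,
$$\det Z[K'\cup r\,|\,P\cup l]=(-1)^kg(r)\,\det Z[K'|\gamma\cup l],\qquad\det Z[K'\cup r\,|\,P\cup n]=-(-1)^kg(r)\,\det Z[K'|\gamma\cup n].$$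
By Step 2 choose $J\subset K'$, $|J|=k-2$, with $\det Z[J|\gamma]\ne0$. The rows $K'$ of $Z_1$ are independent, so by Lemma 6 for rows some $l\in[1,p_0]$ has $\det Z[K'|\gamma\cup l]\ne0$; and $l\neq p_0$ because $Z[K'|P]v=0$. The left sides are minors of $Z_1$ and $Z_2$ respectively, hence good; the minors on the right have order $k-1$ and are good. Lemma 8 gives $\det Z[K'|\gamma\cup n]=0$.

**Step 4: a neighboring alternating minor.** We compare $D(q)$ with $D(q-1)$, which is controlled by monotonicity. By Steps 2 and 3 there are $\lambda_t$ such that column $n$ minus $\sum_{t\in\gamma}\lambda_t\cdot(\text{column }t)$ equals $(\xi,0,\dots,0)^T$ on $K$. Hence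
$$D(l)=(-1)^{1+k}\xi F(l),\qquad F(l):=\det Z[K'|\{l\}\cup\gamma]\qquad(1\le l\le p_0).$$
Since $D(q)\ne0$, we have $\xi\ne0$ and $F(q)\neq0$. Let $b=q-1\ge1$. By (7), $\{b\}\cup\gamma\cup\{n\}$ is alternating, so $D(b)$ is good by (F3). $F(b)$ and $F(q)$ are good by (F1). If $F(b)\ne0$, then $F(b),F(q)$ have the same sign, so $D(q)$ has the sign of $D(b)\ne0$ and is good, a contradiction. So $F(b)=0$.

**Step 5: column $b$ becomes dependent on $\gamma$.** Expanding along the first column, $F(l)=u^TZ[K'|l]$ with $u\ne0$ (its entries are, up to sign, the minors $\det Z[K'\setminus i|\gamma]$) and $u^TZ[K'|\gamma]=0$ (a repeated column). Choose $i\in K'$ with $u_i\ne0$, so $\det Z[K'\setminus i|\gamma]\ne0$, and let $\pi$ be the position of $i$ in $K'$. Let $p=q+1\le p_0$; by (6), $F(p)=0$. Replace row $i$ by $u_i^{-1}$ times the $u$-combination of the rows $K'$. The new row is $F(l)/u_i$ in column $l\le p_0$ and $0$ on $\gamma$; in particular it is $0$ in the columns $p$ and $b$. Column $q$ is first in $\{q,p\}\cup\gamma$ and second in $\{b,q\}\cup\gamma$.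 With $\kappa=(-1)^{\pi+1}F(q)/u_i\ne0$ we get, for $r>k$,
$$\det Z[K'\cup r\,|\,\{q,p\}\cup\gamma]=\kappa\det Z[(K'\setminus i)\cup r\,|\,p\cup\gamma],\tag{8}$$
$$\det Z[K'\cup r\,|\,\{b,q\}\cup\gamma]=-\kappa\det Z[(K'\setminus i)\cup r\,|\,b\cup\gamma].\tag{9}$$
The columns $p\cup\gamma$ of $Z_1$ are independent, while column $p$ is in the span of $\gamma$ on $K$. So by Lemma 6 some $r_0\in[k+1,n-1]$ makes the right side of (8) nonzero. The left side of (8) with $r=r_0$ is a minor of $Z_1$, hence good, and the minors of order $k-1$ on the right are good. So Lemma 8, applied to (8) with $r_0$ and (9) with any $r>k$, gives: *whenever the left side of (9) is good, $\det Z[(K'\setminus i)\cup r|b\cup\gamma]=0$.*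

**Step 6: the case $b\ge2$.** For all $r\in[k+1,n]$ the left side of (9) is a minor of $Z_2$, hence good. So $\det Z[(K'\setminus i)\cup r|b\cup\gamma]=0$ for these $r$, and also for $r=i$, since $F(b)=0$. By Lemma 6, column $b$ is in the span of $\gamma$ on $[2,n]$, contradicting the nonsingularity of $Z_2$.

**Step 7: the case $b=1$.** Now only $r\in[k+1,n-1]$ is available, and the quoted signatures must be used. For these $r$ the left side of (9) is a minor of $Z_1$, hence good. As in Step 6, column $1$ is in the span of $\gamma$ on the rows $[2,n-1]$. So column $1$ of $Z_1$ minus a combination of the columns $\gamma$ is a multiple of $e_1$, nonzero since $Z_1$ is nonsingular. Hence $Z_1^{-1}e_1$ is supported on $\{1\}\cup\gamma$ and has nonzero first entry; and $2\notin\{1\}\cup\gamma$, because $n-k+2\ge4$.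

Let $V_{ij}=(-1)^{i+j}(Z_1^{-1})_{ij}$, of size $n-1\ge3$. By Lemma 5 all entries of $V$ have one common weak sign, and all $2\times2$ minors of $V$ have weak sign $\epsilon_{n-3}\epsilon_{n-1}$. We have $V_{11}\ne0$, $V_{21}=0$, and $V_{2c}\ne0$ for some $c\ge2$. The minor in rows $1,2$ and columns $1,c$ is $V_{11}V_{2c}>0$, so $\epsilon_{n-3}\epsilon_{n-1}=1$. For $t\in\gamma$ (so $t>2$) the minor in rows $2,t$ and columns $1,c$ is $-V_{2c}V_{t1}\le0$; it must be $\ge0$, so $V_{t1}=0$. Hence $Z_1^{-1}e_1$ is a multiple of $e_1$, that is, $z_{i1}=0$ for $2\le i\le n-1$ and $z_{11}\ne0$. Therefore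
$$\det Z_1[1\cup\rho\,|\,1\cup\sigma]=z_{11}\det Z_0[\rho|\sigma]\qquad(\rho,\sigma\subset[2,n-1],\ |\rho|=|\sigma|),$$
where $Z_0$ keeps the indices $[2,n-1]$. Since $Z_0$ is nonsingular, it has a nonzero minor of every order $j\le n-2$. Comparing signs, $\epsilon_{j+1}=\epsilon_1\epsilon_j$ for $1\le j\le n-2$, so $\epsilon_j=\epsilon_1^j$ for $j\le n-1$. By (4), $\epsilon_n=\epsilon_{n-2}=\epsilon_1^{n-2}=\epsilon_1^n$. This contradicts (5). $\blacksquare$

**Lemma 13.** Every minor of $Z$ of order $k$ whose row set omits $1$ or $n$ and whose column set omits $1$ or $n$ is good.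

*Proof.* If both sets lie in $[1,n-1]$ or both lie in $[2,n]$, this is (F2). Let $\alpha\subset[1,n-1]$ and $\beta\subset[2,n]$. If $1\notin\alpha$, we have a minor of $Z_2$. For $1\in\alpha$ use induction on $\sum\alpha$. For $\alpha=[1,k]$ use Lemma 12. Otherwise, if the minor were not good, Lemma 11(ii) would give a non-good minor $\det Z[[1,s+1]|\mu]$ with $s+1\le k$ and $\mu\subset[2,n]$. This contradicts (F1) if $s+1<k$ and Lemma 12 if $s+1=k$. The remaining case $\alpha\subset[2,n]$, $\beta\subset[1,n-1]$ is the one just done, applied to $Z^T$. $\blacksquare$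

## Minors using both the first and the last index

We finish order $k$, and with it Theorem 1.

**Step (a): $1,n\in\alpha$, and $\beta$ omits $1$ or $n$.** The idea is to trade row $1$ or row $n$ for a row $p$ between them. Let $\det Z[\alpha|\beta]\neq0$. For $p\notin\alpha$ (which exists, as $k<n$), (3) with $R=\alpha\cup p$ and $1<p<n$ reads
$$\det Z[\alpha|\beta]\,m_{1n}=\det Z[(\alpha\cup p)\setminus1|\beta]\,m_{pn}+\det Z[(\alpha\cup p)\setminus n|\beta]\,m_{1p}.\tag{10}$$
Both determinants on the right are good by Lemma 13, and the $m$'s by (F1). So $\det Z[\alpha|\beta]$ is good unless $m_{1n}=\det Z[(\alpha\cup p)\setminus\{1,n\}|\beta\setminus t]=0$ for all $p\notin\alpha$ and all $t\in\beta$. In that case, since the rows $\alpha\setminus\{1,n\}$ are independent on $\beta$, each row $p\notin\alpha$ lies in their span on $\beta$, so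
$$\operatorname{rank}Z[[2,n-1]\,|\,\beta]=k-2.\tag{11}$$
If $\beta\subset[1,n-1]$, nonsingularity of $Z_1$ gives $\operatorname{rank}Z[[1,n-1]|\beta]=k$, and deleting row $1$ leaves rank at least $k-1$, against (11). If $\beta\subset[2,n]$, use $Z_2$ and delete row $n$. So the minor is good.

**Step (b): $1,n\in\beta$, and $\alpha$ omits $1$ or $n$.** Apply (a) to $Z^T$.

**Step (c): $1,n\in\alpha$ and $1,n\in\beta$.** Here $Z_1$ and $Z_2$ no longer contradict the rank drop directly, and we pass to the inverse. Let $\det Z[\alpha|\beta]\ne0$. In (10) the right-hand determinants are now good by (b), so the minor is good unless (11) holds. The transposed argument, with (a), shows that it is good unless $\operatorname{rank}Z[\alpha\,|\,[2,n-1]]=k-2$. Suppose both rank conditions hold. By (11) there is a $2$-dimensional space of vectors $x$ supported on $\beta$ with $Zx\in\operatorname{span}(e_1,e_n)$. As $Z$ is nonsingular, $Z$ maps it onto $\operatorname{span}(e_1,e_n)$, so $Z^{-1}e_1$ and $Z^{-1}e_n$ are supported on $\beta$. Likewise rows $1$ and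 $n$ of $Z^{-1}$ are supported on $\alpha$. With $W=SZ^{-1}S$,
$$W_{x1}=W_{xn}=0\ \ (x\in\beta^c),\qquad W_{1y}=W_{ny}=0\ \ (y\in\alpha^c).\tag{12}$$
Let $h=n-k\ge2$ and $\epsilon'_j=\epsilon_{n-j}\epsilon_n$. By Lemma 5 and $\operatorname{sgn}\det Z=\epsilon_n$, a minor $\det W[\mu|\nu]$ of order $j$ has weak sign $\epsilon'_j$ if and only if the corresponding minor $\det Z[\nu^c|\mu^c]$, of order $n-j$, is good. In particular $W_{11}=\det Z_2/\det Z\ne0$ has sign $\epsilon'_1$, and $\det W[\{1,n\}|\{1,n\}]=\det Z_0/\det Z\neq0$ has sign $\epsilon_{n-2}\epsilon_n=1$. Put $w=\det W[\beta^c|\alpha^c]=\det Z[\alpha|\beta]/\det Z\ne0$; we must show that $w$ has sign $\epsilon'_h$. By expansion there are $q\in\beta^c$, $p\in\alpha^c$ with $w':=\det W[\beta^c\setminus q\,|\,\alpha^c\setminus p]\ne0$. By (12) the columns $1$ and $n$ of $W$ vanish on the rows $\beta^c$, so the following determinants are block triangular. In the third, moving row $n$ and column $n$ next to row $1$ and column $1$ costs the same sign twice.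

1. $W_{11}\,w=\det W[1\cup\beta^c\,|\,1\cup\alpha^c]=\det Z[\alpha\setminus1|\beta\setminus1]/\det Z$. The minor of $Z$ has order $k-1$ and is good, so $\operatorname{sgn}w=\epsilon'_1\epsilon'_{h+1}$.
2. $W_{11}\,w'=\det Z[(\alpha\cup p)\setminus1\,|\,(\beta\cup q)\setminus1]/\det Z$. The minor has order $k$, lies in $Z_2$, and is good, so $\epsilon'_1\operatorname{sgn}w'=\epsilon'_h$.
3. $\det W[\{1,n\}|\{1,n\}]\,w'=\det Z[(\alpha\cup p)\setminus\{1,n\}\,|\,(\beta\cup q)\setminus\{1,n\}]/\det Z$. The minor has order $k-1$ and is good, so $\operatorname{sgn}w'=\epsilon'_{h+1}$.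

Hence $\operatorname{sgn}w=\epsilon'_1\epsilon'_{h+1}=\epsilon'_1\operatorname{sgn}w'=\epsilon'_h$, so $\det Z[\alpha|\beta]$ is good.

By Lemma 13 and (a), (b), (c), all minors of order $k$ of every $Z\in[A,B]$ are good. This completes the induction on $k$, hence the induction on $n$, and Theorem 1 is proved: Conjecture 3.1 is true. $\blacksquare$

## Monotone minors and order-reversing inversion on $[A,B]$

Once Theorem 1 is known, the hypothesis of Lemma 2 holds for every order.

**Proposition 14.** In Theorem 1, on $[A,B]$ with the order $\le^*$: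

(a) for alternating $\alpha,\beta$ with $|\alpha|=|\beta|=k$, $\epsilon_k\det Z[\alpha|\beta]$ is monotone, increasing if $(-1)^{\alpha_1+\beta_1}\epsilon_k\epsilon_{k-1}=1$ and decreasing otherwise; in particular this holds for all contiguous minors and for $\det Z$;

(b) if $Z\le^*Z'$ in $[A,B]$, then $Z'^{-1}\le^*Z^{-1}$.

*Proof.* (a) For $k\ge2$ this is Lemma 2, whose hypothesis holds by Theorem 1. For $k=1$, $\epsilon_1z_{ij}$ increases with $\le^*$ exactly according to the sign $(-1)^{i+j}\epsilon_1$, and $\epsilon_0=1$.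

(b) From $Z^{-1}-Z'^{-1}=Z^{-1}(Z'-Z)Z'^{-1}$ and $S^2=I$,
$$SZ^{-1}S-SZ'^{-1}S=(SZ^{-1}S)\,(SZ'S-SZS)\,(SZ'^{-1}S).$$
The middle factor is entrywise nonnegative since $Z\le^*Z'$. By Theorem 1 and Lemma 5 the entries of both outer factors have the same weak sign $\epsilon_{n-1}\epsilon_n$. So the product is entrywise nonnegative, which says $Z'^{-1}\le^*Z^{-1}$. $\blacksquare$
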